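\title{The sharp $L^p$ constant for conformal martingales under differential subordination, $p>2$}

\begin{abstract}
Let $X$ be an $\mathbb{R}^n$-valued and $Y$ a complex-valued martingale, both stochastic integrals with respect to a Brownian motion, and suppose that $Y$ is conformal and differentially subordinate to $X$. For $2<p<\infty$ we determine the best constant $C_p$ in $\|Y\|_p\le C_p\|X\|_p$. It is the reciprocal of the first positive zero of the solution of a second-order linear equation, which a change of variable turns into Laguerre's equation. We show that $C_p<\sqrt{(p^2-p)/2}$, that $C_p=(p-\frac23)/\sqrt2+O(1/p)$ as $p\to\infty$, and that equality holds only for $X\equiv0$. The proof also gives the best constant for conformal martingales with values in $\mathbb{R}^m$, $m\ge2$.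
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Setting}
Let $d,n,m\ge1$ be integers and let $B$ be a $d$-dimensional Brownian motion started at $0$. We consider an $\mathbb{R}^n$-valued martingale $X$ and an $\mathbb{R}^m$-valued martingale $Y$ with components
\[
X^j_t=\int_0^tH^j_s\cdot dB_s\quad(1\le j\le n),\qquad Y^k_t=\int_0^tK^k_s\cdot dB_s\quad(1\le k\le m),
\]
where $H^j$ and $K^k$ are $\mathbb{R}^d$-valued processes adapted to the filtration $(\mathcal F_t)$ of $B$ and $\int_0^t(|H^j_s|^2+|K^k_s|^2)\,ds<\infty$ almost surely for all $t$. The main case is $m=2$, where $Y=Y^1+iY^2$ is complex-valued. We write $\langle X\rangle=\sum_j\langle X^j\rangle$ and $\langle Y\rangle=\sum_k\langle Y^k\rangle$ for the quadratic variations, $|\cdot|$ for the Euclidean norm, and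
\[
\|Z\|_p=\sup_{t\ge0}\big(\mathbb{E}|Z_t|^p\big)^{1/p}.
\]
Only pairs with $\|X\|_p<\infty$ are considered. The martingale $Y$ is \emph{conformal} if $d\langle Y^i,Y^j\rangle=\delta_{ij}\,d\langle Y^1\rangle$ for all $i,j$; for $m=2$ this reads $d\langle Y^1\rangle=d\langle Y^2\rangle$ and $d\langle Y^1,Y^2\rangle=0$. It is \emph{differentially subordinate} to $X$ if $\langle X\rangle_t-\langle Y\rangle_t$ is nondecreasing in $t$.

Both conditions are pointwise conditions on the integrands. Let $H_s$ be the $n\times d$ matrix with rows $H^j_s$, let $K_s$ be the $m\times d$ matrix with rows $K^k_s$, and let $\|\cdot\|$ be the Hilbert--Schmidt norm. Then $\langle X\rangle_t=\int_0^t\|H_s\|^2ds$ and $\langle Y^i,Y^j\rangle_t=\int_0^t(K_sK_s^T)_{ij}\,ds$. Call a pair of matrices $(H,K)$ \emph{admissible} if for some $\kappa\ge0$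
\begin{equation}\label{eq:adm}
KK^T=\kappa I_m,\qquad \|K\|^2=m\kappa\le\|H\|^2 .
\end{equation}
Differentiating in $t$, we see that $Y$ is conformal and differentially subordinate to $X$ exactly when $(H_s,K_s)$ is admissible for $d\mathbb{P}\otimes ds$-almost every $(\omega,s)$. Subordination limits the total speed of $Y$ by that of $X$. Conformality says that $Y$ spreads its speed evenly: $|K^Tf|^2=\kappa=\|K\|^2/m$ for every unit vector $f\in\mathbb{R}^m$. The model case is $Y=F(B)-F(0)$ for a planar $B$ and a complex polynomial $F$: the rows of $K$ are the gradients of $\operatorname{Re}F$ and $\operatorname{Im}F$, which by the Cauchy--Riemann equations are orthogonal and of equal length.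

For $p>2$ let $C_{p,m}$ be the smallest constant such that $\|Y\|_p\le C_{p,m}\|X\|_p$ for every choice of $d,n\ge1$ and every pair $X,Y$ as above with $Y$ conformal and differentially subordinate to $X$, and let $C_p=C_{p,2}$. The problem, posed in \cite{OCM}, is to determine $C_p$ for $2<p<\infty$. Ba\~nuelos and Janakiraman \cite{BJ} proved that for $m=2$ and $p\ge2$
\begin{equation}\label{eq:BJ}
\|Y\|_p\le\sqrt{\tfrac{p^2-p}{2}}\;\|X\|_p ,
\end{equation}
and this constant is not expected to be best possible.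

\subsection{What to expect}
At $p=2$ the constant is $1$: we have $\mathbb{E}|Y_t|^2=\mathbb{E}\langle Y\rangle_t\le\mathbb{E}\langle X\rangle_t=\mathbb{E}|X_t|^2$, with equality for $Y_t=B_{t\wedge1}$, $X_t=\sqrt2B^1_{t\wedge1}$, $d=2$. For larger $p$ look at $|Y|$. Away from the origin It\^o's formula gives, for $m=2$ and $f=Y/|Y|$,
\[
d|Y|=(K^Tf)\cdot dB+\frac{\kappa}{2|Y|}\,dt .
\]
The martingale part has speed $\kappa\le\|H\|^2/2$. If the drift were absent, $\sqrt2\,|Y|$ would be a real martingale differentially subordinate to $X$, and Burkholder's constant $p-1$ would suggest the value $(p-1)/\sqrt2$. This guess is too small at $p=2$, because the drift pushes $|Y|$ outward. In the drift of $|Y|^p$ the martingale part contributes $\frac12p(p-1)\kappa|Y|^{p-2}$ and the outward push only $\frac12p\kappa|Y|^{p-2}$, so for large $p$ one expects $C_p\approx p/\sqrt2$ with a constant term between that of $(p-1)/\sqrt2$ and that of \eqref{eq:BJ}, which equals $(p-\frac12)/\sqrt2+O(1/p)$.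 The true constant term corresponds to $p-\frac23$.

\subsection{Results}
Throughout, $2<p<\infty$.

\begin{theorem}\label{thm:main}
Let $g$ be the solution on $(-\sqrt2,\infty)$ of
\begin{equation}\label{eq:ode2}
(x+\sqrt2)^2g''-\big[(2p-1)x+2\sqrt2(p-1)\big]g'+p^2g=0,\qquad g(0)=1,\quad g'(0)=0 .
\end{equation}
Then $g$ has a smallest positive zero $x_0=x_0(p)$, and $C_p=1/x_0(p)$. The value $C_p$ is already the supremum of $\|Y\|_p/\|X\|_p$ over pairs with $d=2$, $n=1$.
\end{theorem}

The constant can be expressed through special functions. Kummer's equation is $zw''+(b-z)w'-aw=0$; its standard solutions are $M(a,b,z)=\sum_{k\ge0}\frac{(a)_k}{(b)_k}\frac{z^k}{k!}$, with $(a)_k=a(a+1)\cdots(a+k-1)$, and the solution $U(a,b,z)$ on $(0,\infty)$ with $U(a,b,z)\sim z^{-a}$ as $z\to\infty$.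

\begin{proposition}\label{prop:forms}
\emph{(i)} With $z=\sqrt2/(x+\sqrt2)$ and $g(x)=(x+\sqrt2)^ph(z)$, problem \eqref{eq:ode2} becomes the Laguerre equation
\[
zh''+(1-z)h'+ph=0,\qquad h'(1)=p\,h(1)\ne0,
\]
and $C_p=\dfrac{z_0}{\sqrt2\,(1-z_0)}$, where $z_0$ is the largest zero of $h$ in $(0,1)$. For $p\notin\mathbb{N}$, up to a constant factor,
\[
h(z)=p\,U(1-p,1,1)\,M(-p,1,z)+M(1-p,1,1)\,U(-p,1,z).
\]
\emph{(ii)} $C_p=1/(\sqrt2\,w_0)$, where $w_0$ is the first positive zero of $G(w)=g(\sqrt2\,w)$. The Taylor coefficients of $G$ at $0$ satisfy $G_0=1$, $G_1=0$ and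
\[
(k+1)(k+2)G_{k+2}=2(k+1)(p-1-k)G_{k+1}-(p-k)^2G_k\qquad(k\ge0).
\]
\end{proposition}

Approximately, and for illustration only, $C_3\approx1.69$ and $C_4\approx2.39$.

\begin{theorem}\label{thm:compl}
Let $m=2$.
\begin{itemize}
\item[(a)] $\dfrac{p-2+\sqrt{p^2+4}}{2\sqrt2}<C_p<\sqrt{\dfrac{p^2-p}2}$. In particular the constant in \eqref{eq:BJ} is never sharp for $p>2$.
\item[(b)] $C_p=\frac1{\sqrt2}\big(p-\frac23\big)+O(1/p)$ as $p\to\infty$.
\item[(c)] Equality $\|Y\|_p=C_p\|X\|_p<\infty$ forces $X\equiv0$.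
\item[(d)] The inequality $\|Y\|_p\le C_p\|X\|_p$ persists if deterministic initial values $X_0,Y_0$ with $|Y_0|\le C_p|X_0|$ are added to the stochastic integrals.
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:m}
Let $m\ge2$ and let $g$ be the solution on $(-\sqrt m,\infty)$ of
\begin{equation}\label{eq:ode}
(x+\sqrt m)^2g''-\big[(2p+m-3)x+2\sqrt m\,(p-1)\big]g'+p(p+m-2)g=0
\end{equation}
with $g(0)=1$, $g'(0)=0$. Then $C_{p,m}=1/x_0(p,m)$, where $x_0(p,m)$ is the first positive zero of $g$. Moreover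
\[
\frac1{x_0(p,m)}>\frac{p-2+\sqrt{p^2+4m-4}}{2\sqrt m}.
\]
\end{theorem}

For $m=2$ equation \eqref{eq:ode} is \eqref{eq:ode2}, so we argue for general $m\ge2$, with $\lambda=\sqrt m$. Section~\ref{sec:method} explains where the equation comes from and solves it by hand for $m=1$. Section~\ref{sec:ode} compares $g'$ with two explicit functions; this comparison carries the upper bound of Section~\ref{sec:upper}. Section~\ref{sec:lower} constructs nearly extremal pairs, and Sections~\ref{sec:compl} and~\ref{sec:forms} prove Theorem~\ref{thm:compl} and Proposition~\ref{prop:forms}.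

\section{Where the equation comes from}\label{sec:method}

\subsection{The drift of a radial function}
Points of $\mathbb{R}^n\times\mathbb{R}^m$ are written $(\xi,\eta)$, with $s=|\xi|$ and $r=|\eta|$. The inequality $\|Y\|_p\le C\|X\|_p$ follows from $\mathbb{E}V(X_t,Y_t)\le0$, where $V(\xi,\eta)=|\eta|^p-C^p|\xi|^p$. The process $V(X_t,Y_t)$ need not be a supermartingale. We therefore look for a function $\Phi\ge V$ with $\Phi(0,0)=0$ such that $\Phi(X_t,Y_t)$ is one; then $\mathbb{E}V(X_t,Y_t)\le\mathbb{E}\Phi(X_t,Y_t)\le0$.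

For $\Phi\in C^2$, It\^o's formula writes $\Phi(X_t,Y_t)$ as $\Phi(X_0,Y_0)$ plus a local martingale plus $\frac12\int_0^tQ_\Phi(X_s,Y_s;H_s,K_s)\,ds$, where
\[
Q_\Phi(\xi,\eta;H,K)=\sum_{i=1}^dD^2\Phi(\xi,\eta)\big[(He_i,Ke_i),(He_i,Ke_i)\big]
\]
and $e_1,\dots,e_d$ is the standard basis of $\mathbb{R}^d$. So we need $Q_\Phi\le0$ for all admissible $(H,K)$. Let $\Phi(\xi,\eta)=\phi(|\xi|,|\eta|)$, $\xi\ne0$, $\eta\ne0$, $e=\xi/s$, $f=\eta/r$. The Hessian of $\xi\mapsto|\xi|$ is $(I-ee^T)/s$, hence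
\begin{multline*}
D^2\Phi[(h,k),(h,k)]=\phi_{ss}(h\cdot e)^2+\frac{\phi_s}s\big(|h|^2-(h\cdot e)^2\big)+2\phi_{sr}(h\cdot e)(k\cdot f)\\
+\phi_{rr}(k\cdot f)^2+\frac{\phi_r}r\big(|k|^2-(k\cdot f)^2\big).
\end{multline*}
Sum over the columns of $H$ and $K$, and put $\alpha=|H^Te|$, $\rho=(H^Te)\cdot(K^Tf)$. Conformality enters here, through $|K^Tf|^2=\kappa$ and $\|K\|^2=m\kappa$:
\begin{equation}\label{eq:Q}
Q_\Phi=\alpha^2\phi_{ss}+\big(\|H\|^2-\alpha^2\big)\frac{\phi_s}s+2\rho\,\phi_{sr}+\kappa\Big(\phi_{rr}+(m-1)\frac{\phi_r}r\Big),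
\end{equation}
with $|\rho|\le\alpha\sqrt\kappa$ and $\alpha\le\|H\|$. The number $\alpha^2$ is the speed of $X$ in the radial direction, $\|H\|^2-\alpha^2$ is its speed in the tangential directions (zero if $n=1$), and $\rho$ is the covariation rate of $|X|$ and $|Y|$.

Since $V$ is homogeneous of degree $p$, we take $\phi$ homogeneous as well. For a $C^2$ function $g$ and $\phi(s,r)=r^pg(x)$ with $x=s/r$, we have $\phi_s=r^{p-1}g'$ and $\phi_r=r^{p-1}(pg-xg')$, and differentiating once more
\begin{equation}\label{eq:hom}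
\begin{gathered}
\phi_{ss}=r^{p-2}g'',\qquad \frac{\phi_s}{s}=r^{p-2}\frac{g'}x,\qquad \phi_{sr}=r^{p-2}\big[(p-1)g'-xg''\big],\\
\phi_{rr}+(m-1)\frac{\phi_r}r=r^{p-2}\big[p(p+m-2)g-(2p+m-3)xg'+x^2g''\big];
\end{gathered}
\end{equation}
the last line uses $\phi_{rr}=r^{p-2}[p(p-1)g-2(p-1)xg'+x^2g'']$.

\subsection{The extremal motion}\label{sub:extremal}
This subsection is motivation, except for the identity \eqref{eq:gen}, which is used later. To make $|Y|$ large and $|X|$ small, let $Y=B$ with $d=m$, so that $\kappa=1$; let $X$ be real and as slow as \eqref{eq:adm} permits, $\|H\|^2=m$; and let $|X|$ decrease whenever $|Y|$ increases. This is the choice $\alpha=\lambda$, $\rho=-\lambda$ in \eqref{eq:Q}, and then $Q_\Phi=\mathcal A\phi$ with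
\[
\mathcal A\phi=\phi_{rr}+(m-1)\frac{\phi_r}r-2\lambda\phi_{sr}+m\phi_{ss}.
\]
By \eqref{eq:hom}, for $\phi=r^pg(s/r)$,
\begin{equation}\label{eq:gen}
\mathcal A\phi=r^{p-2}\Big\{(x+\lambda)^2g''-\big[(2p+m-3)x+2\lambda(p-1)\big]g'+p(p+m-2)g\Big\}.
\end{equation}
A sharp $\Phi$ should lose nothing along the extremal motion, so $\mathcal A\phi=0$, which is \eqref{eq:ode}.

The condition at $x=0$ has the same origin. Pairs $(H,0)$ are admissible, so $\Phi$ must be concave in $\xi$; being even in $\xi$, it has $g'(0)\le0$. The extremal motion keeps returning to $X=0$, and a concave corner there would be a loss at every visit. Hence $g'(0)=0$.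

Finally, the first zero $x_0$ gives the constant. Along the extremal motion $|Y|^pg(|X|/|Y|)$ has no drift. Stop when $|X|=x_*|Y|$ with $x_*<x_0$. Then $\mathbb{E}|Y|^p$ at the stopping time is a fixed number divided by $g(x_*)$. It tends to infinity as $x_*\uparrow x_0$, so the starting position no longer matters and the ratio of the norms tends to $1/x_0$.

\subsection{Two cases solved by hand}

\begin{example}[$p=2$]
Here $g=1-x^2$, since $-2(x+\lambda)^2+2x[(m+1)x+2\lambda]+2m(1-x^2)=0$. So $x_0=1$ and $r^2g(s/r)=r^2-s^2=V$, in agreement with the constant $1$.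
\end{example}

\begin{example}[$m=1$]\label{ex:m1}
Conformality is now no restriction. With $y=x+1$, equation \eqref{eq:ode} is the Euler equation $y^2g''-2(p-1)yg'+p(p-1)g=0$, with solutions $y^p$ and $y^{p-1}$. The initial conditions give $g=py^{p-1}-(p-1)y^p$, that is,
\[
g(x)=(1+x)^{p-1}\big(1-(p-1)x\big),\qquad -g'(x)=p(p-1)\,x(1+x)^{p-2},
\]
and $1/x_0=p-1$ is Burkholder's constant. Let us see why the guessed motion is the worst one. Take $n=1$, $\xi=s>0$, $\eta=r>0$ and $a=r+s$. Then $\phi=a^{p-1}(r-(p-1)s)=a^p-ps\,a^{p-1}$, and the second derivative in the direction $(h,k)$ is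
\begin{multline*}
p(p-1)a^{p-2}(h+k)^2-2p(p-1)a^{p-2}h(h+k)-p(p-1)(p-2)s\,a^{p-3}(h+k)^2\\
=-p(p-1)a^{p-2}(h^2-k^2)-p(p-1)(p-2)s\,a^{p-3}(h+k)^2 .
\end{multline*}
Summing over columns, $Q_\Phi=-p(p-1)a^{p-2}(|H|^2-|K|^2)-p(p-1)(p-2)s\,a^{p-3}|H+K|^2$. This is $\le0$ for admissible pairs and vanishes exactly when $H=-K$, the extremal motion.
\end{example}

For $m\ge2$ the function $g$ is not available in such a form, and the sign of $Q_\Phi$ has to be read off from inequalities for $g'$. The function $x(x+\lambda)^{p-2}$, which is $-g'$ up to a factor when $m=1$, will serve as one of two comparison functions.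

\section{Two comparison functions}\label{sec:ode}

From now on $m\ge2$, $g$ is the function of Theorem~\ref{thm:m}, and
\[
y=x+\lambda,\qquad q=-g' .
\]
The bracket in \eqref{eq:ode} is positive for $x\ge0$ and equals $(2p+m-3)y-\lambda(m-1)$.

\begin{lemma}\label{lem:ode}
\begin{itemize}
\item[(a)] $g$ has a smallest positive zero $x_0$; moreover $q>0$ on $(0,x_0]$ and $q'>0$ on $[0,x_0]$.
\item[(b)] On $(0,x_0]$ the function $q/y^{p-1}$ is strictly increasing, the function $q/(xy^{p-2})$ is strictly decreasing, and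
\begin{equation}\label{eq:barriers}
(p-1)\,q<y\,q'<\Big(p-1+\frac\lambda x\Big)q .
\end{equation}
\item[(c)] $(p+m-2)x_0^2+\lambda(p-2)x_0<m$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) At $x=0$ the equation gives $g''(0)=-p(p+m-2)/m<0$, so $g'<0$ just to the right of $0$. Let $(0,x_0)$, $x_0\le\infty$, be the maximal interval on which $g>0$. If $g'$ had a first zero $x$ in it, then $g''(x)\ge0$, whereas \eqref{eq:ode} gives $y^2g''(x)=-p(p+m-2)g(x)<0$. So $g'<0$ on $(0,x_0)$, and then \eqref{eq:ode} gives $g''<0$ on $[0,x_0)$. A concave, strictly decreasing function reaches $0$, so $x_0<\infty$. Since $g'$ decreases, $g'(x_0)<0$, and \eqref{eq:ode} gives $g''(x_0)<0$.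

(b) Differentiate \eqref{eq:ode}. Since $p(p+m-2)-(2p+m-3)=(p-1)(p+m-3)$, we get $\mathcal Lq=0$, where
\[
\mathcal L\psi=y^2\psi''-\big[(2p+m-5)y-\lambda(m-1)\big]\psi'+(p-1)(p+m-3)\psi .
\]
Without the term $\lambda(m-1)\psi'$ this is an Euler operator, so powers of $y$ are the natural test functions:
\[
\mathcal L(y^a)=\big(a-(p-1)\big)\big(a-(p+m-3)\big)y^a+\lambda(m-1)a\,y^{a-1},
\]
because $a(a-1)-(2p+m-5)a+(p-1)(p+m-3)$ has roots with sum $2p+m-4$ and product $(p-1)(p+m-3)$. Put $\psi_1=y^{p-1}$ and $\psi_2=xy^{p-2}=y^{p-1}-\lambda y^{p-2}$. Then $\mathcal L(y^{p-2})=(m-1)y^{p-2}+\lambda(m-1)(p-2)y^{p-3}$, and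
\begin{align*}
\mathcal L\psi_1&=\lambda(m-1)(p-1)y^{p-2},\\
\mathcal L\psi_2&=\lambda(m-1)(p-2)\big(y^{p-2}-\lambda y^{p-3}\big)=\lambda(m-1)(p-2)\,xy^{p-3}.
\end{align*}
Both are positive for $x>0$; this uses $m\ge2$ and $p>2$.

Let $W_i=\psi_i'q-\psi_iq'$ and $\mu=y^{-(2p+m-5)}e^{-\lambda(m-1)/y}$, so that $\mu'/\mu=-[(2p+m-5)y-\lambda(m-1)]/y^2$. From $W_i'=\psi_i''q-\psi_iq''$ and $\mathcal Lq=0$ we obtain $y^2W_i'=[(2p+m-5)y-\lambda(m-1)]W_i+q\,\mathcal L\psi_i$, that is,
\[
(\mu W_i)'=\mu\,q\,\mathcal L\psi_i/y^2>0\qquad\text{on }(0,x_0].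
\]
So $\mu W_i$ is strictly increasing on $[0,x_0]$, and it remains to know its sign at one endpoint.

For $\psi_2$ use the left endpoint: $q(0)=\psi_2(0)=0$ gives $W_2(0)=0$, hence $W_2>0$ on $(0,x_0]$. As $(q/\psi_2)'=-W_2/\psi_2^2$, the ratio $q/\psi_2$ decreases strictly, and $W_2>0$ reads $q'/q<\frac1x+\frac{p-2}y$. Multiplying by $y$ and using $y/x=1+\lambda/x$ gives the right inequality in \eqref{eq:barriers}.

For $\psi_1$ use the right endpoint, where $g=0$ and \eqref{eq:ode} reduces to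
\begin{equation}\label{eq:atx0}
y^2q'=\big[(2p+m-3)y-\lambda(m-1)\big]q\qquad\text{at }x=x_0 .
\end{equation}
Thus $y^2q'-(p-1)yq=[(p+m-2)y-\lambda(m-1)]q>0$ at $x_0$, because $y>\lambda$ and $p+m-2>m-1$. Since $W_1=y^{p-2}[(p-1)q-yq']$, this says $W_1(x_0)<0$, hence $W_1<0$ on $(0,x_0]$. This is the left inequality in \eqref{eq:barriers} and the monotonicity of $q/\psi_1$.

(c) Insert \eqref{eq:atx0} into the right inequality of \eqref{eq:barriers} and multiply by $xy/q$: at $x=x_0$,
\[
(2p+m-3)x^2+2\lambda(p-1)x<\big((p-1)x+\lambda\big)(x+\lambda)=(p-1)x^2+p\lambda x+m .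
\]
Collecting terms gives (c).
\end{proof}

For $m=1$ we have $\mathcal L\psi_2=0$ and $W_2\equiv0$: the right inequality in \eqref{eq:barriers} and (c) become equalities, as Example~\ref{ex:m1} confirms.

\section{The upper bound}\label{sec:upper}

Put $C=1/x_0$, $V(\xi,\eta)=|\eta|^p-C^p|\xi|^p$, $\gamma=pC/q(x_0)>0$, and $\Phi(\xi,\eta)=\phi(|\xi|,|\eta|)$ with
\[
\phi(s,r)=\begin{cases}\gamma\,r^pg(s/r),&r\ge Cs,\ r>0,\\[2pt] r^p-C^ps^p,&r\le Cs .\end{cases}
\]
Both formulas vanish on the cone $\Sigma=\{|\eta|=C|\xi|\}$. Lemma~\ref{lem:ode} controls $g$ only up to $x_0$; beyond it $V$ itself will do. The factor $\gamma$ is forced. On $\Sigma$ the $s$-derivatives of the two formulas are $-\gamma q(x_0)r^{p-1}$ and $-pC^ps^{p-1}=-pCr^{p-1}$; the inequality $\Phi\ge V$ near $\Sigma$ requires $\gamma q(x_0)\ge pC$, and concavity in $\xi$ requires $\gamma q(x_0)\le pC$.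

\begin{lemma}\label{lem:Phi}
\begin{itemize}
\item[(a)] $\Phi$ is $C^1$ with locally Lipschitz gradient, it is $C^2$ off $\Sigma$, and $|\Phi|\le c(|\xi|^p+|\eta|^p)$ for a constant $c$.
\item[(b)] $\Phi>0$ where $|\eta|>C|\xi|$, $\Phi=0$ on $\Sigma$, and $\Phi<0$ where $|\eta|<C|\xi|$.
\item[(c)] $\Phi\ge V$, with strict inequality where $|\eta|>C|\xi|$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The function $V$ is $C^2$ everywhere because $p>2$. The function $\Phi_1=\gamma|\eta|^pg(|\xi|/|\eta|)$ is $C^2$ on $\{\eta\ne0\}$. Only $\xi=0$ needs an argument, and this is where $g'(0)=0$ is used: write $g'(x)=xk(x)$ with $k(x)=\int_0^1g''(\tau x)\,d\tau$ smooth. The function $\xi\mapsto g(|\xi|)$ has first derivatives $k(|\xi|)\xi_i$ and second derivatives $k(|\xi|)\delta_{ij}+k'(|\xi|)\xi_i\xi_j/|\xi|$, which are continuous at $0$; compose it with the smooth map $(\xi,\eta)\mapsto\xi/|\eta|$.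

On $\Sigma\setminus\{0\}$ both formulas vanish and have the same $s$-derivative by the choice of $\gamma$. Euler's identity $s\phi_s+r\phi_r=p\phi=0$ shows that the $r$-derivatives agree too. So $\Phi$ is $C^1$ away from the origin. By homogeneity $|\Phi|\le c(|\xi|^p+|\eta|^p)$ and $D\Phi\to0$ at the origin, so $\Phi\in C^1$. On the unit sphere the Hessians of $\Phi_1$ and $V$ are bounded on the respective closed sides of $\Sigma$, and they are homogeneous of degree $p-2>0$; hence $\|D^2\Phi\|\le L_\varrho$ on $\{|(\xi,\eta)|\le\varrho\}\setminus\Sigma$. Along a segment in this ball with an endpoint off $\Sigma$, the function $|\eta|^2-C^2|\xi|^2$ is a nonzero polynomial of degree at most $2$, so the segment meets $\Sigma$ in at most two points. On it $D\Phi$ is continuous, and $C^1$ with derivative bounded by $L_\varrho$ between those points. This gives the Lipschitz bound when one endpoint is off $\Sigma$, and for all endpoints by continuity.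

(b) This follows from $g>0$ on $[0,x_0)$ and the form of $V$.

(c) For $r>Cs$ we have $\Phi-V=r^pD(x)$ with $D(x)=\gamma g(x)-1+C^px^p$, $x=s/r\in[0,x_0)$, and $D(x_0)=0$. The function
\[
q\,x^{1-p}=\frac q{xy^{p-2}}\Big(1+\frac\lambda x\Big)^{p-2}
\]
is a product of positive decreasing functions by Lemma~\ref{lem:ode}(b), hence strictly decreasing, and its value at $x_0$ is $pC^p/\gamma$. So $D'=x^{p-1}(pC^p-\gamma qx^{1-p})<0$ on $(0,x_0)$, and $D>0$ on $[0,x_0)$.
\end{proof}

\begin{lemma}\label{lem:Q}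
$Q_\Phi(\xi,\eta;H,K)\le0$ for all admissible $(H,K)$ and all $(\xi,\eta)\notin\Sigma$ with $\xi\ne0$, $\eta\ne0$.
\end{lemma}

\begin{proof}
\emph{The region $r>Cs$.} Here $x=s/r\in(0,x_0)$. Put $c=(p-1)q-xq'$. The right inequality in \eqref{eq:barriers} gives $xyq'<((p-1)x+\lambda)q<(p-1)yq$, so $c>0$. By \eqref{eq:hom}, after division by $\gamma r^{p-2}$ the coefficients $\phi_{ss}$, $\phi_s/s$, $\phi_{sr}$ become $-q'$, $-q/x$, $-c$, all negative, and $\mathcal A\phi=0$ says that $\phi_{rr}+(m-1)\phi_r/r$ becomes $mq'-2\lambda c$. Thus \eqref{eq:Q} reads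
\[
\frac{Q_\Phi}{\gamma r^{p-2}}=-\alpha^2q'-\big(\|H\|^2-\alpha^2\big)\frac qx-2\rho c+\kappa\,(mq'-2\lambda c).
\]
If $\kappa=0$, then $\rho=0$ and $Q_\Phi\le0$. If $\kappa>0$, divide $H$ and $K$ by $\sqrt\kappa$; then $\kappa=1$, $-\rho\le\alpha$, and $\|H\|^2\ge\max(m,\alpha^2)$.

If $\alpha\le\lambda$, use $\|H\|^2\ge m$:
\[
\frac{Q_\Phi}{\gamma r^{p-2}}\le(m-\alpha^2)\Big(q'-\frac qx\Big)-2(\lambda-\alpha)c=(\lambda-\alpha)\Big[(\lambda+\alpha)\Big(q'-\frac qx\Big)-2c\Big].
\]
The bracket is an affine function of $\alpha$. At $\alpha=-\lambda$ it equals $-2c<0$. At $\alpha=\lambda$ it equals $2[yq'-(p-1+\lambda/x)q]<0$ by the right inequality in \eqref{eq:barriers}. So it is negative for $0\le\alpha\le\lambda$.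

If $\alpha>\lambda$, use $\|H\|^2\ge\alpha^2$ and $q'>0$:
\[
\frac{Q_\Phi}{\gamma r^{p-2}}\le(\alpha-\lambda)\big[2c-(\alpha+\lambda)q'\big]\le2(\alpha-\lambda)\big[c-\lambda q'\big]=2(\alpha-\lambda)\big[(p-1)q-yq'\big],
\]
which is negative by the left inequality in \eqref{eq:barriers}.

\emph{The region $0<r<Cs$.} Here $\phi_{sr}=0$, $\phi_{ss}=(p-1)\phi_s/s\le\phi_s/s=-pC^ps^{p-2}$, and $\phi_{rr}+(m-1)\phi_r/r=p(p+m-2)r^{p-2}$. With $\|H\|^2\ge m\kappa$ and $r^{p-2}<C^{p-2}s^{p-2}$,
\[
Q_\Phi\le-pC^ps^{p-2}\|H\|^2+\kappa p(p+m-2)r^{p-2}\le\kappa p\,C^{p-2}s^{p-2}\big(p+m-2-mC^2\big)\le0,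
\]
because $(p+m-2)x_0^2<m$ by Lemma~\ref{lem:ode}(c).
\end{proof}

\begin{remark}
The two inequalities in \eqref{eq:barriers} rule out the two ways of deviating from the extremal motion $\alpha=\lambda$. The left one says that it does not pay to let $X$ run faster than necessary ($\alpha>\lambda$). The right one says that it does not pay to divert part of the speed of $X$ into tangential directions ($\alpha<\lambda$), which is possible only for $n\ge2$. The first estimate in each case is an equality when $H^Te=-\alpha K^Tf$ and $\|H\|^2=\max(m,\alpha^2)$, so letting $\alpha\to\lambda$ shows that the weak forms of both inequalities are necessary for the lemma.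
\end{remark}

It\^o's formula needs a $C^2$ function, and $\Phi$ is not $C^2$ on $\Sigma$. Mollification repairs this because the set of admissible pairs does not depend on the point $(\xi,\eta)$. We shall use two standard inequalities. Doob's inequality: $\mathbb{E}\sup_tS_t^p\le(\frac p{p-1})^p\sup_t\mathbb{E}S_t^p$ for a nonnegative continuous submartingale $S$. The Burkholder--Davis--Gundy inequalities: for a real continuous local martingale $Z$ with $Z_0=0$, the quantities $\mathbb{E}\sup_t|Z_t|^p$ and $\mathbb{E}\langle Z\rangle_\infty^{p/2}$ are comparable, with constants depending only on $p$.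

\begin{proposition}\label{prop:upper}
Let $X,Y$ be as in Section~\ref{sec:intro}, possibly with deterministic initial values $X_0,Y_0$ added, with $Y$ conformal and differentially subordinate to $X$ and $\|X\|_p<\infty$. Then $\sup_t|X_t|$ and $\sup_t|Y_t|$ lie in $L^p$, and $\Phi(X_t,Y_t)$ is a supermartingale. If $|Y_0|\le C|X_0|$, then $\|Y\|_p\le C\|X\|_p$.
\end{proposition}

\begin{proof}
By Doob's inequality $\sup_t|X_t|\in L^p$. The Burkholder--Davis--Gundy inequalities for the components of $X-X_0$ give $\langle X\rangle_\infty\in L^{p/2}$. Since $\langle Y^k\rangle\le\langle Y\rangle\le\langle X\rangle$, the same inequalities for the components of $Y-Y_0$ give $\sup_t|Y_t|\in L^p$. By Lemma~\ref{lem:Phi}(a), $\sup_t|\Phi(X_t,Y_t)|$ is integrable.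

Let $\chi_\varepsilon\ge0$ be a smooth function of integral $1$ supported in the ball of radius $\varepsilon$, and $\Phi_\varepsilon=\Phi*\chi_\varepsilon$. Then $\Phi_\varepsilon$ is smooth, $\Phi_\varepsilon\to\Phi$ locally uniformly, and $D\Phi_\varepsilon=(D\Phi)*\chi_\varepsilon$. The difference quotients of $D\Phi$ are locally bounded and converge off the null set $\Sigma$, so $D^2\Phi_\varepsilon=(D^2\Phi)*\chi_\varepsilon$ by dominated convergence. For fixed admissible $(H,K)$ the quantity $Q$ is linear in the Hessian, and Lemma~\ref{lem:Q} holds at almost every point. Hence $Q_{\Phi_\varepsilon}\le0$ at every point and for every admissible pair.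

Let $\tau_j$ be the first time that $|X_t-X_0|+|Y_t-Y_0|+\int_0^t(\|H_s\|^2+\|K_s\|^2)\,ds\ge j$; then $\tau_j\uparrow\infty$ almost surely. Apply It\^o's formula to $\Phi_\varepsilon(X_{t\wedge\tau_j},Y_{t\wedge\tau_j})$. The stochastic integral is an $L^2$ martingale, since $D\Phi_\varepsilon$ is bounded along the stopped path and $\int_0^{\tau_j}(\|H\|^2+\|K\|^2)\,ds\le j$, and the drift is nonincreasing. So for $s\le t$ and $F\in\mathcal F_s$
\[
\mathbb{E}\big[1_F\Phi_\varepsilon(X_{t\wedge\tau_j},Y_{t\wedge\tau_j})\big]\le\mathbb{E}\big[1_F\Phi_\varepsilon(X_{s\wedge\tau_j},Y_{s\wedge\tau_j})\big].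
\]
Let $\varepsilon\to0$ by uniform convergence on bounded sets and then $j\to\infty$ by dominated convergence: $\Phi(X_t,Y_t)$ is a supermartingale. If $|Y_0|\le C|X_0|$, then $\Phi(X_0,Y_0)\le0$ by Lemma~\ref{lem:Phi}(b), and by Lemma~\ref{lem:Phi}(c)
\[
\mathbb{E}|Y_t|^p-C^p\,\mathbb{E}|X_t|^p=\mathbb{E}V(X_t,Y_t)\le\mathbb{E}\Phi(X_t,Y_t)\le\Phi(X_0,Y_0)\le0 .\qedhere
\]
\end{proof}

\section{Nearly extremal pairs}\label{sec:lower}

\begin{proposition}\label{prop:lower}
The supremum of $\|Y\|_p/\|X\|_p$ over the pairs in the definition of $C_{p,m}$ with $d=m$, $n=1$ and $X\not\equiv0$ is at least $1/x_0$.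
\end{proposition}

The motion of Subsection~\ref{sub:extremal} is $dX=-\lambda\operatorname{sgn}(X)\,d\beta$, where $\beta$ is the martingale part of $|B|$. Two obstacles arise. The coefficient is discontinuous, so the usual existence theorem does not supply a solution adapted to the filtration of $B$. We therefore flip the sign only after $X/|B|$ has crossed $0$ by a margin $\delta$, and we perturb $g$ so that a flip costs nothing. Also, the motion cannot be started at the origin, where $B/|B|$ and $X/|B|$ are undefined, so we first run a harmless motion up to time $1$. Figure~\ref{fig:zigzag} shows the construction.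

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw[->] (-2.8,0)--(2.8,0) node[right] {$X$};
\draw[->] (0,0)--(0,4.5) node[above] {$R$};
\draw[thick] (0,0)--(2.46,4.1) node[right] {$X=x_*R$};
\draw[thick] (0,0)--(-2.46,4.1) node[left] {$X=-x_*R$};
\draw[dashed] (0,0)--(0.84,4.2) node[above right] {$X=\delta R$};
\draw[dashed] (0,0)--(-0.84,4.2) node[above left] {$X=-\delta R$};
\draw[very thick,->] (0.24,1.2)--(-0.32,1.6)--(0.42,2.12)--(-0.56,2.82)--(0.75,3.75)--(1.80,3.0);
\fill (1.80,3.0) circle (1.3pt) node[right] {$T$};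
\end{tikzpicture}
\caption{The point $(X,R)$, $R=|B|$, in the nearly extremal construction, with the upward drift of $R$ omitted. It diffuses along a line of direction $(-\sqrt m,1)$ until it meets $X=-\delta R$, then along a line of direction $(\sqrt m,1)$ until it meets $X=\delta R$, and so on. It is stopped at the time $T$ when it first reaches $|X|=x_*R$.}
\label{fig:zigzag}
\end{figure}

\begin{proof}
\emph{The perturbed solution.} Let $\hat g$ solve \eqref{eq:ode} with $\hat g(0)=0$, $\hat g'(0)=1$. For small $\delta\in(0,\lambda)$ put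
\[
g_\delta=g+k_\delta\hat g,\qquad k_\delta=-\frac{g(\delta)-g(-\delta)}{\hat g(\delta)-\hat g(-\delta)},
\]
so that $g_\delta$ solves \eqref{eq:ode} and $g_\delta(\delta)=g_\delta(-\delta)$. The numerator is $o(\delta)$ because $g'(0)=0$, and the denominator is $2\delta+o(\delta)$. So $k_\delta\to0$ and $g_\delta\to g$ locally uniformly. Fix $\delta_0>0$ with $g>0$ on $[-\delta_0,x_0)$. For small $\epsilon>0$, $g$ is bounded below by a positive number on $[-\delta_0,x_0-\epsilon]$ and $g(x_0+\epsilon)<0$, since $g'(x_0)<0$. Hence for small $\delta$ the function $g_\delta$ has a smallest zero $x_\delta$ in $[0,\infty)$, it is positive on $[-\delta,x_\delta)$, $\delta<x_\delta$, and $x_\delta\to x_0$ as $\delta\to0$. Fix such a $\delta$ and $x_*\in(\delta,x_\delta)$.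

\emph{The processes.} Let $B$ be a Brownian motion in $\mathbb{R}^m$ and $R=|B|$. Because $m\ge2$, almost surely $R_t>0$ for all $t>0$; also $\sup_tR_t=\infty$ almost surely. With $\beta_t=\int_1^t|B_s|^{-1}B_s\cdot dB_s$, It\^o's formula gives for $t\ge1$
\[
dR=d\beta+\frac{m-1}{2R}\,dt,\qquad d\langle\beta\rangle=dt .
\]
On $[0,1]$ let $X=\lambda B^1$, and let $A=\{|X_1|<\delta R_1\}\in\mathcal F_1$. Then $\mathbb{P}(A)>0$, since $A$ is the event that $B_1$ lies in a nonempty open cone. On $A^c$ put $T=1$. On $A$ put $\theta_0=1$ and define recursively a process $\tilde X$ with $\tilde X_1=X_1$: for $\theta_k\le t\le\theta_{k+1}$,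
\[
\tilde X_t=\tilde X_{\theta_k}-\lambda(-1)^k(\beta_t-\beta_{\theta_k}),
\]
where $\theta_{k+1}$ is the first time after $\theta_k$ at which $(-1)^k$ times the right side equals $-\delta R_t$, and $\theta_{k+1}=\infty$ if there is no such time or $\theta_k=\infty$. Let $\sigma=\sum_k(-1)^k1_{(\theta_k,\theta_{k+1}]}$, a bounded predictable process. The times $\theta_k$ tend to infinity. Indeed, $J_t=X_1-\lambda\int_1^t\sigma\,d\beta$ is continuous on $[1,\infty)$ and agrees with $\tilde X$ on each $[1,\theta_k]$; if $\theta_k\uparrow\theta_\infty<\infty$, then $J/R$ would be continuous at $\theta_\infty$ although $J_{\theta_k}/R_{\theta_k}=(-1)^k\delta$ for $k\ge1$. So $\tilde X=J$ on $[1,\infty)$. On $A$ let $T=\inf\{t\ge1:|\tilde X_t|\ge x_*R_t\}>1$. Finally set $X_t=\tilde X_{t\wedge T}$ on $A$ and $X_t=X_1$ on $A^c$ for $t\ge1$, and $Y_t=B_{t\wedge T}$.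

The integrands are $K_s=1_{\{s\le T\}}I_m$, and $H_s=\lambda e_1$ for $s\le1$, $H_s=-\lambda\sigma_s1_{\{s\le T\}}B_s/|B_s|$ for $s>1$. They are bounded and adapted, so $X$ and $Y$ are martingales; $Y$ is conformal, and $d\langle X\rangle=d\langle Y\rangle=m1_{\{t\le T\}}dt$.

\emph{A martingale.} Let $\phi_\delta(s,r)=r^pg_\delta(s/r)$ for $r>0$, $s>-\lambda r$. On $A$ put $\sigma_1=1$ and $N_t=\phi_\delta(\sigma_tX_t,R_t)$ for $1\le t\le T$, $t<\infty$. By construction $\sigma_tX_t/R_t\in[-\delta,x_*]$ for these $t$, and $\sigma_TX_T=x_*R_T$ if $T<\infty$, because $\delta<x_*$. Between two switching times $S=(-1)^kX$ satisfies $dS=-\lambda\,d\beta$, so $d\langle S\rangle=m\,dt$, $d\langle S,R\rangle=-\lambda\,dt$, $d\langle R\rangle=dt$, and the drift of $\phi_\delta(S,R)$ is $\frac12\mathcal A\phi_\delta\,dt=0$ by \eqref{eq:gen}. At a switching time the argument of $g_\delta$ jumps from $-\delta$ to $\delta$, and $N$ is continuous because $g_\delta(-\delta)=g_\delta(\delta)$. As $\theta_k\to\infty$,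
\[
N_{t\wedge T}=N_1+\int_1^{t\wedge T}\big(\partial_r\phi_\delta-\lambda\partial_s\phi_\delta\big)(\sigma X,R)\,d\beta\qquad\text{on }A .
\]
The integrand is bounded by a constant times $R^{p-1}$, and $\mathbb{E}\int_1^tR_s^{2p-2}ds<\infty$. So $(1_AN_{t\wedge T})_{t\ge1}$ is a martingale, with mean
\[
\nu=\mathbb{E}\big[1_AR_1^p\,g_\delta(X_1/R_1)\big]\in(0,\infty),
\]
a number that does not depend on $x_*$.

\emph{The moments.} Let $c_*>0$ and $c^*$ be the minimum and maximum of $g_\delta$ on $[-\delta,x_*]$; here $x_*<x_\delta$ is used. Then $c_*R^p\le N\le c^*R^p$, so $\mathbb{E}[1_AR^p_{t\wedge T}]\le\nu/c_*$ for $t\ge1$. Doob's inequality for the submartingale $1_A|B_{t\wedge T}|$, $t\ge1$, gives $1_A\sup_{t\ge1}R_{t\wedge T}\in L^p$. Since $R$ is unbounded, $T<\infty$ almost surely. By dominated convergence $\nu=\mathbb{E}[1_AN_T]=g_\delta(x_*)\varrho$ with $\varrho=\mathbb{E}[1_AR_T^p]$, and therefore $\varrho=\nu/g_\delta(x_*)\to\infty$ as $x_*\uparrow x_\delta$.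

On $A$ we have $|X_t|\le x_*R_t$ for $1\le t\le T$ and $|X_T|=x_*R_T$. Hence $\sup_t|X_t|$ and $\sup_t|Y_t|$ lie in $L^p$. The moments $\mathbb{E}|X_t|^p$ and $\mathbb{E}|Y_t|^p$ increase in $t$ and converge by domination, so
\[
\|X\|_p^p=\mathbb{E}|X_T|^p\le\mathbb{E}|\lambda B^1_1|^p+x_*^p\varrho,\qquad\|Y\|_p^p=\mathbb{E}|Y_T|^p\ge\varrho .
\]
The ratio $\|Y\|_p^p/\|X\|_p^p$ is at least $\varrho/(\mathbb{E}|\lambda B_1^1|^p+x_*^p\varrho)$, which tends to $x_\delta^{-p}$ as $x_*\uparrow x_\delta$. Let $\delta\to0$.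
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:m}]
The zero $x_0$ exists by Lemma~\ref{lem:ode}(a). Proposition~\ref{prop:upper} with $X_0=0$, $Y_0=0$ gives $C_{p,m}\le1/x_0$, and Proposition~\ref{prop:lower} gives the reverse inequality, using only pairs with $d=m$, $n=1$. For $m=2$ this is Theorem~\ref{thm:main}. Dividing Lemma~\ref{lem:ode}(c) by $x_0^2$ gives $mC^2-\lambda(p-2)C-(p+m-2)>0$ for $C=1/x_0$. The quadratic has one negative root, so $C$ exceeds the positive root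
\[
\frac{\lambda(p-2)+\sqrt{m(p-2)^2+4m(p+m-2)}}{2m}=\frac{p-2+\sqrt{p^2+4m-4}}{2\sqrt m}.\qedhere
\]
\end{proof}

\section{Size of the constant and the case of equality}\label{sec:compl}

In this section $m=2$, $\lambda=\sqrt2$, $C=C_p=1/x_0$, and we prove Theorem~\ref{thm:compl}. Part (d) is contained in Proposition~\ref{prop:upper}.

\begin{proof}[Proof of (a)]
The lower bound is the case $m=2$ of the last statement of Theorem~\ref{thm:m}. For the upper bound we need $x_0$ to be not too small, that is, an upper bound for $q$; the comparison with $xy^{p-2}$ provides one. By Lemma~\ref{lem:ode}(b), $q/(xy^{p-2})$ is smaller on $(0,x_0]$ than its limit at $0$, which is $q'(0)\lambda^{2-p}=\frac{p^2}2\lambda^{2-p}$. With $x=\sqrt2\,w$ this reads $q<\frac{p^2}{\sqrt2}\,w(1+w)^{p-2}$. Integrating over $(0,x_0)$ and writing $w_0=x_0/\sqrt2$, we get $1=\int_0^{x_0}q\,dx<p^2I(w_0)$, where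
\[
I(w)=\int_0^w\tau(1+\tau)^{p-2}d\tau=\frac{1-(1+w)^{p-1}\big(1-(p-1)w\big)}{p(p-1)};
\]
to integrate, write $\tau=(1+\tau)-1$. Let $w_1=1/\sqrt{p(p-1)}$ and $a=(p-1)w_1$, so that $a^2=(p-1)/p<1$. Bernoulli's inequality $(1+w_1)^{p-1}\ge1+a$ gives $(1+w_1)^{p-1}(1-a)\ge1-a^2=1/p$, hence $I(w_1)\le\frac{1-1/p}{p(p-1)}=p^{-2}<I(w_0)$. Since $I$ increases, $w_0>w_1$, and $C_p=1/(\sqrt2w_0)<\sqrt{p(p-1)/2}$.
\end{proof}

\begin{proof}[Proof of (b)]
By (a), $x_0$ is of order $\sqrt2/p$, so we rescale. Let $\varepsilon=1/p$ and $\Gamma(\omega,\varepsilon)=g(\sqrt2\,\varepsilon\omega)$. Then $g'=\Gamma'/(\sqrt2\varepsilon)$ and $g''=\Gamma''/(2\varepsilon^2)$, with primes on $\Gamma$ denoting $\partial_\omega$, and \eqref{eq:ode2} multiplied by $\varepsilon^2$ becomes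
\[
(1+\varepsilon\omega)^2\Gamma''-\big(2+2\varepsilon(\omega-1)-\varepsilon^2\omega\big)\Gamma'+\Gamma=0,\qquad\Gamma(0)=1,\quad\Gamma'(0)=0 .
\]
For $0\le\omega\le2$ and $|\varepsilon|<\frac14$ the leading coefficient is at least $\frac14$ and all coefficients are polynomials, so the solution is a smooth function of $(\omega,\varepsilon)$. Let $\Gamma_0=\Gamma(\cdot,0)$ and $\Gamma_1=\partial_\varepsilon\Gamma(\cdot,0)$. At $\varepsilon=0$ we have $\Gamma_0''-2\Gamma_0'+\Gamma_0=0$, so $\Gamma_0=e^\omega(1-\omega)$, $\Gamma_0'=-\omega e^\omega$, $\Gamma_0''=-(1+\omega)e^\omega$. Differentiating the equation in $\varepsilon$ at $0$,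
\[
\Gamma_1''-2\Gamma_1'+\Gamma_1=-2\omega\Gamma_0''+2(\omega-1)\Gamma_0'=4\omega e^\omega,\qquad\Gamma_1(0)=\Gamma_1'(0)=0 .
\]
The left side is $e^\omega(e^{-\omega}\Gamma_1)''$, whence $\Gamma_1=\frac23\omega^3e^\omega$. As $\Gamma_0(1)=0$ and $\Gamma_0'(1)=-e\ne0$, the implicit function theorem gives $\epsilon_0>0$ such that, for small $\varepsilon$, $\Gamma(\cdot,\varepsilon)$ has a unique zero $\omega(\varepsilon)$ in $(1-\epsilon_0,1+\epsilon_0)$, smooth in $\varepsilon$, with $\omega(0)=1$ and $\omega'(0)=-\Gamma_1(1)/\Gamma_0'(1)=\frac23$. It is the first positive zero, because $\Gamma_0>0$ on $[0,1-\epsilon_0]$ and this persists for small $\varepsilon$. Therefore $C_p=p/(\sqrt2\,\omega(\varepsilon))=\frac p{\sqrt2}\big(1-\frac2{3p}+O(p^{-2})\big)$.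
\end{proof}

\begin{proof}[Proof of (c)]
Suppose $\|Y\|_p=C\|X\|_p<\infty$. By Proposition~\ref{prop:upper} and the martingale convergence theorem, $X_t\to X_\infty$ and $Y_t\to Y_\infty$ almost surely and in $L^p$, with $\|X\|_p^p=\mathbb{E}|X_\infty|^p$ and $\|Y\|_p^p=\mathbb{E}|Y_\infty|^p$. Write $\Phi_t=\Phi(X_t,Y_t)$ for $t\le\infty$ and $V_\infty=V(X_\infty,Y_\infty)$. The supermartingale $\Phi_t$ is dominated by an integrable variable, so $\Phi_t\ge\mathbb{E}[\Phi_\infty\mid\mathcal F_t]$ and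
\[
0=\Phi_0\ge\mathbb{E}\Phi_t\ge\mathbb{E}\Phi_\infty\ge\mathbb{E}V_\infty=0 .
\]
Hence $\Phi_\infty=V_\infty$ almost surely, and the strict inequality in Lemma~\ref{lem:Phi}(c) gives $|Y_\infty|\le C|X_\infty|$. Then $V_\infty\le0$ has mean $0$, so $\Phi_\infty=V_\infty=0$. Consequently $\Phi_t\ge0$ has mean $0$, so $\Phi_t=0$, and $|Y_t|=C|X_t|$ almost surely by Lemma~\ref{lem:Phi}(b). An extremal pair would thus have to live on the cone, which the $L^2$ inequality forbids:
\[
C^2\,\mathbb{E}|X_t|^2=\mathbb{E}|Y_t|^2=\mathbb{E}\langle Y\rangle_t\le\mathbb{E}\langle X\rangle_t=\mathbb{E}|X_t|^2 .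
\]
By (a), $C>\sqrt{p^2+4}/(2\sqrt2)>1$. So $X_t=0$ almost surely for each $t$, and $X\equiv0$ by continuity of paths.
\end{proof}

\section{The Laguerre equation and the power series}\label{sec:forms}

\begin{proof}[Proof of Proposition~\ref{prop:forms}]
(i) With $y=x+\sqrt2$ and $z=\sqrt2/y$ we have $dz/dx=-z/y$. From $g=y^ph$,
\[
g'=y^{p-1}(ph-zh'),\qquad g''=y^{p-2}\big[p(p-1)h-2(p-1)zh'+z^2h''\big],
\]
and the bracket in \eqref{eq:ode2} is $(2p-1)y-\sqrt2=y(2p-1-z)$. Divide \eqref{eq:ode2} by $y^p$. The coefficient of $h''$ is $z^2$, that of $h'$ is $-2(p-1)z+(2p-1-z)z=z(1-z)$, and that of $h$ is $p(p-1)-p(2p-1-z)+p^2=pz$. So \eqref{eq:ode2} is $z[zh''+(1-z)h'+ph]=0$. The point $x=0$ corresponds to $z=1$, where $h(1)=2^{-p/2}\ne0$, and $g'(0)=0$ means $h'(1)=ph(1)$. The map $x\mapsto z$ is a decreasing bijection of $(0,\infty)$ onto $(0,1)$, so $x_0$ corresponds to the largest zero $z_0$ of $h$ in $(0,1)$, and $x_0=\sqrt2(1-z_0)/z_0$.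

The equation for $h$ is Kummer's with $a=-p$, $b=1$, and the solutions with $(z\partial_z-p)h=0$ at $z=1$ form a one-dimensional space. By \cite{DLMF},
\begin{gather*}
(z\partial_z+a)M(a,b,z)=aM(a+1,b,z),\\
(z\partial_z+a)U(a,b,z)=a(a-b+1)U(a+1,b,z).
\end{gather*}
Let $\tilde h$ be the combination displayed in the proposition. For $a=-p$, $b=1$ the two factors are $-p$ and $p^2$, so at $z=1$
\[
(z\partial_z-p)\tilde h=-p^2\,U(1-p,1,1)M(1-p,1,1)+p^2M(1-p,1,1)U(1-p,1,1)=0 .
\]
It remains to see that $\tilde h\not\equiv0$. The functions $M(a,1,\cdot)$ and $U(a,1,\cdot)$ are linearly independent unless $a$ is a nonpositive integer. For $p\notin\mathbb{N}$ this applies to $a=1-p$, so the two coefficients of $\tilde h$ do not both vanish (otherwise the Wronskian at $z=1$ would be $0$), and to $a=-p$, so $\tilde h\not\equiv0$.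

(ii) Since $G'=\sqrt2g'$ and $G''=2g''$, equation \eqref{eq:ode2} becomes
\[
(1+w)^2G''-\big[(2p-1)w+2(p-1)\big]G'+p^2G=0 .
\]
The coefficient of $w^k$ is
\begin{multline*}
(k+1)(k+2)G_{k+2}+(k+1)\big[2k-2(p-1)\big]G_{k+1}\\+\big[k(k-1)-(2p-1)k+p^2\big]G_k,
\end{multline*}
and the last bracket is $(p-k)^2$. The formula for $C_p$ is Theorem~\ref{thm:main} with $x_0=\sqrt2w_0$.
\end{proof}

After division by $(1+w)^2$ the equation for $G$ has coefficients analytic in the unit disk, so the Taylor series converges for $|w|<1$. Since $C_p>1$, we have $w_0<1/\sqrt2$, and the recursion can be used to compute $C_p$.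

\begin{thebibliography}{9}

\bibitem{BJ}
Ba\~nuelos--Janakiraman, Theorem 10.2.

\bibitem{DLMF}
DLMF, \S13.3(ii).

\bibitem{OCM}
\emph{Orthogonality in complex martingale spaces and connections with the Beurling--Ahlfors transform},
\texttt{https://www.projecteuclid.org/download/pdfview\_1/euclid.ijm/1348505539}

\end{thebibliography}
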